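# Isometries of Wasserstein spaces over Alexandrov spaces

## Reflecting two atoms through their barycenter

Put mass $\frac23$ at $0$ and mass $\frac13$ at $3$ on the real line: $\mu=\frac23\delta_0+\frac13\delta_3$. The barycenter is $1$. Reflect $\mu$ through it: $0$ goes to $2$ and $3$ goes to $-1$, which gives
$$J(\mu)=\tfrac23\delta_2+\tfrac13\delta_{-1}.$$
The cost of carrying all of $\mu$, or all of $J(\mu)$, to a point $y$, measured by the squared distance, is
$$\tfrac23y^2+\tfrac13(y-3)^2=y^2-2y+3,\qquad \tfrac23(y-2)^2+\tfrac13(y+1)^2=y^2-2y+3 .$$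
The two measures are equally far from every point mass. This is no accident: reflecting *every* measure through its *own* barycenter preserves all transport distances. Let us fix notation and check this, carrying along a passive factor $Y$ because it costs nothing.

**Definition 1 (Wasserstein space).** Let $(X,d)$ be a metric space, complete and separable in everything below. $\mathbb P_2(X)$ is the set of Borel probability measures $\mu$ on $X$ with $\int d^2(o,\cdot)\,d\mu<\infty$ for one (hence every) $o\in X$. A *coupling* of $\mu,\nu$ is a probability measure on $X\times X$ with marginals $\mu,\nu$, and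
$$W^2(\mu,\nu)=\min\Big\{\int d^2(y,z)\,d\pi(y,z):\ \pi\text{ couples }\mu,\nu\Big\},$$
where $W$ is short for $\mathbb W_2$. A minimizing coupling is called optimal; it exists.

If one of the measures is a Dirac mass, the product is the only coupling, so
$$W^2(\delta_y,\mu)=\int d^2(y,\cdot)\,d\mu. \tag{1}$$
In particular $W(\delta_x,\delta_y)=d(x,y)$: the set $\Delta=\{\delta_x:x\in X\}$ is an isometric copy of $X$ inside $\mathbb P_2(X)$.

**Proposition 1.** Let $X=\mathbb R\times Y$ with $d^2=|s-s'|^2+d_Y^2$. For $\mu\in\mathbb P_2(X)$ let $b_\mu$ be the mean of its $\mathbb R$-marginal and let $J(\mu)$ be the push-forward of $\mu$ under $(s,y)\mapsto(2b_\mu-s,y)$. Then $J$ is an isometry of $\mathbb P_2(X)$ that fixes every Dirac mass and is not the identity.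

*Proof.* Reflection through $b_\mu$ keeps the mean, so $b_{J(\mu)}=b_\mu$ and $J\circ J=\mathrm{id}$. Let random points $(s,y)$, $(s',y')$ have laws $\mu,\mu'$. Apply to each its own reflection; this couples $J(\mu)$ and $J(\mu')$. The $Y$-part of the cost is unchanged. Since $\mathbb E(s-s')=b_\mu-b_{\mu'}$, the $\mathbb R$-part is
$$\mathbb E\,|2(b_\mu-b_{\mu'})-(s-s')|^2=4(b_\mu-b_{\mu'})^2-4(b_\mu-b_{\mu'})\,\mathbb E(s-s')+\mathbb E|s-s'|^2=\mathbb E|s-s'|^2 .$$
Starting from an optimal coupling we get $W(J\mu,J\mu')\le W(\mu,\mu')$. As $J$ is an involution, equality holds and $J$ is surjective. It fixes Dirac masses, and $J\big(\frac23\delta_{(0,y)}+\frac13\delta_{(3,y)}\big)=\frac23\delta_{(2,y)}+\frac13\delta_{(-1,y)}$ for $y\in Y$. $\square$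

Every isometry $h$ of $X$ gives an isometry $h_\#$ of $\mathbb P_2(X)$ by push-forward, and $h_\#\delta_x=\delta_{h(x)}$. So a push-forward that fixes all Dirac masses is the identity, and $J$ is not a push-forward.

Now try to play the same trick on the segment $[0,3]$. The measure $\frac23\delta_0+\frac13\delta_3$ lives there, but its reflection charges the point $-1$, outside the segment. On a circle there is not even a barycenter to reflect through. So we ask, in plain words: on a space with no room to run off to infinity, is every distance-preserving rearrangement of the mass distributions caused by a symmetry of the space?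

**Definition 2 (rigidity).** $\mathbb P_2(X)$ is *isometrically rigid* if every isometry of $\mathbb P_2(X)$ is $h_\#$ for some $h\in\mathrm{Iso}(X)$. Isometries are surjective by convention.

The spaces we consider are *Alexandrov spaces*: complete, finite-dimensional length spaces of curvature $\ge\kappa$ for some $\kappa\in\mathbb R$. The curvature condition says that, locally, the distance from a vertex of a geodesic triangle to a point of the opposite side is at least the corresponding distance in the triangle with the same side lengths in the plane of constant curvature $\kappa$. Such spaces are proper and geodesic. Examples with $\kappa=0$ are closed convex subsets of $\mathbb R^n$ (boundary is allowed), round spheres, flat tori, and the cone over a circle of length less than $2\pi$. *Closed* means compact without boundary. A *line* in $X$ is a map $c:\mathbb R\to X$ with $d(c(r),c(s))=|r-s|$ for all $r,s\in\mathbb R$. Here are the results.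

**Theorem 1.** If $X$ is a closed non-negatively curved Alexandrov space, then $\mathbb P_2(X)$ is isometrically rigid.

**Theorem 2.** Let $X$ be an Alexandrov space of curvature $\ge\kappa$, $\kappa\in\mathbb R$, of dimension $n\ge1$.

* (a) Every isometry $\Phi$ of $\mathbb P_2(X)$ satisfies $\Phi(\Delta)=\Delta$.
* (b) If $X$ contains no line, $\mathbb P_2(X)$ is isometrically rigid. In particular this holds for every compact $X$ (any $\kappa$, boundary allowed).
* (c) If $\kappa=0$: $\mathbb P_2(X)$ is isometrically rigid if and only if $X$ contains no line, if and only if $X$ is not isometric to a product $\mathbb R\times Y$.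

If $\dim X=0$, then $X$ is a point and Theorem 1 is trivial. If $n\ge1$, Theorem 1 is a special case of (b), since a compact space contains no line. So we assume $n\ge1$ and prove Theorem 2.

The statement of Theorem 1 is posed in the document "Research Statement" (https://github.com/jaime-santos/math). For Euclidean and Hadamard spaces the rigidity question has been studied by Kloeckner and by Bertrand and Kloeckner.

## Circle, segment and ray by hand

A complete one-dimensional Alexandrov space is a circle, a segment, a ray or $\mathbb R$. Proposition 1 with $Y$ a point shows that $\mathbb R$ is not rigid. The other three are rigid, and elementary arguments show it.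

**Proposition 2.** The Wasserstein space of a circle is isometrically rigid.

*Proof.* Normalize the length to $2\pi$, so that the diameter is $\pi$. Let $\Phi$ be an isometry.

**Step 1: Dirac masses go to Dirac masses.** The purpose is to describe $\Delta$ by distances alone. Always $W(\mu,\nu)\le\pi$. If $W(\mu,\nu)=\pi$, then the product coupling has cost at least $\pi^2$, while $d\le\pi$. So $d=\pi$ holds $\mu\otimes\nu$-almost everywhere, hence on $\mathrm{supp}\,\mu\times\mathrm{supp}\,\nu$ by continuity. A point of the circle has exactly one point at distance $\pi$, so both supports are single points. Conversely $\delta_x$ is at distance $\pi$ from the Dirac mass at the antipode of $x$. Thus $\Delta$ is the set of measures that have a partner at distance $\pi$, and $\Phi(\Delta)=\Delta$. So $\Phi(\delta_x)=\delta_{h(x)}$ with an isometry $h$ of the circle. After replacing $\Phi$ by $(h^{-1})_\#\circ\Phi$ we may assume that $\Phi$ fixes every Dirac mass.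

**Step 2: distances to Dirac masses determine the measure.** The purpose is to conclude $\Phi=\mathrm{id}$. By (1), $\int d^2(\vartheta,\cdot)\,d\mu=W^2(\delta_\vartheta,\mu)=W^2(\delta_\vartheta,\Phi(\mu))$, so this function of $\vartheta$ is the same for $\mu$ and $\Phi(\mu)$. It is the convolution of the measure with $H(\vartheta)=\vartheta^2$, $|\vartheta|\le\pi$. For $m\ne0$, two integrations by parts give
$$\int_{-\pi}^{\pi}\vartheta^2e^{-im\vartheta}\,d\vartheta=\frac{4\pi(-1)^m}{m^2}\ne0 ,$$
so $\mu$ and $\Phi(\mu)$ have the same $m$-th Fourier coefficient. For $m=0$ both coefficients come from total mass $1$. Hence $\Phi(\mu)=\mu$. $\square$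

**Proposition 3.** The Wasserstein spaces of $[0,L]$ and of $[0,\infty)$ are isometrically rigid.

*Proof.* Sending a measure to its quantile function identifies $\mathbb P_2([0,L])$ and $\mathbb P_2([0,\infty))$ isometrically with the closed convex sets
$$K_L=\{f\text{ nondecreasing},\ 0\le f\le L\},\qquad K=\{f\text{ nondecreasing},\ f\ge0\}$$
in $L^2(0,1)$. In a convex subset of a Hilbert space geodesics are unique, namely segments. So isometries preserve midpoints, and being continuous they are affine. Put $\chi_s=1_{(s,1)}$.

**Step 1: the segment.** The purpose is to read off an isometry from its action on extreme points. The functions $L\chi_s$, $s\in[0,1]$, are extreme in $K_L$, because $0$ and $L$ are extreme in $[0,L]$. There are no others: for $L=1$ write $f=\frac12f^2+\frac12(2f-f^2)$. Both $f^2$ and $2f-f^2$ lie in $K_1$, so an extreme $f$ satisfies $f^2=f$ and is some $\chi_s$. General $L$ follows by scaling. The closed convex hull of the extreme points is $K_L$, because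
$$f_N=\tfrac1N\sum_{j=0}^{N-1}L\,1_{\{f>jL/N\}}$$
is a convex combination of functions $L\chi_{s_j}$ and $|f-f_N|\le L/N$.

An affine bijection permutes extreme points. As $\|L\chi_s-L\chi_r\|^2=L^2|s-r|$, an isometry acts on the parameter $s$ by an isometry of $[0,1]$, that is, by $s\mapsto s$ or $s\mapsto1-s$. The reflection $y\mapsto L-y$ of the segment acts on quantile functions by $f\mapsto L-f(1-\cdot)$, so it sends $L\chi_s$ to $L\chi_{1-s}$. After composing with it if needed, our isometry fixes all extreme points. Being affine and continuous, it is the identity.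

**Step 2: the ray.** The same purpose, with extreme rays in place of extreme points. Since $f=\frac12\cdot0+\frac12\cdot2f$, the only extreme point of $K$ is $0$, so an isometry fixes $0$. An affine map of the cone $K$ that fixes $0$ is additive and positively homogeneous. It preserves norms and distances, hence inner products, and it permutes the extreme rays of $K$.

These are $\mathbb R_+\chi_s$, $s\in[0,1)$. First, if $\chi_s=f+g$ in $K$, then $f,g$ vanish on $(0,s)$; on $(s,1)$ they are nondecreasing with constant sum, so each is constant. Conversely, suppose $\{0<f<c\}$ and $\{f>c\}$ both have positive measure for some $c$. Then $f=\min(f,c)+(f-c)^+$ is a decomposition in $K$ into non-proportional functions, so $f$ spans no extreme ray. If there is no such $c$, then $f$ takes only one positive value and is a multiple of some $\chi_s$.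

For $s\ge r$ the cosine of the angle between $\chi_s$ and $\chi_r$ is $\frac{1-s}{\sqrt{1-s}\sqrt{1-r}}=\sqrt{(1-s)/(1-r)}$. So the permutation of rays preserves $|\log(1-s)-\log(1-r)|$; it is an isometry of the half-line $\{\log(1-s)\}=(-\infty,0]$, hence the identity. Norms are preserved, so each $\chi_s$ is fixed. Every bounded $f\in K$ is a limit of nonnegative combinations of the $\chi_s$ as in Step 1, and $\min(f,c)\to f$ in $L^2$ as $c\to\infty$. So every element of $K$ is fixed. $\square$

## What diameters and distances to Dirac masses do not detect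

The proof for the circle suggests a program: characterize $\Delta$ by extremal distances, then recover $\mu$ from the function $y\mapsto W(\delta_y,\mu)$. Each half stops at a definite point.

*The first half.* On $[0,1]$ the same reasoning shows that $W(\mu,\nu)=1$ exactly when $\{\mu,\nu\}=\{\delta_0,\delta_1\}$. So the criterion finds two Dirac masses and says nothing about $\delta_{1/2}$. It needs every point of $X$ to be an end of a diameter.

*The second half.* It already fails on the flat torus $X=S^1\times S^1$, where the Dirac masses cause no problem. Here $d^2(y,z)=H(y_1-z_1)+H(y_2-z_2)$, so by (1) the function $y\mapsto W(\delta_y,\mu)$ depends only on the two marginals of $\mu$. The measures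
$$\tfrac12\big(\delta_{(0,0)}+\delta_{(\pi,\pi)}\big)\quad\text{and}\quad\tfrac12\big(\delta_{(0,\pi)}+\delta_{(\pi,0)}\big)$$
have the same marginals, hence the same distance to every Dirac mass. Knowing that $\Phi$ fixes all Dirac masses does not, by distances to them alone, prevent it from exchanging these two.

The way past both points is to look at $\mathbb P_2(X)$ infinitesimally. An isometry maps geodesics starting at $\mu$ to geodesics starting at $\Phi(\mu)$ and so induces an isometry of tangent cones. At $\delta_x$, for a good point $x$, the tangent cone is $\mathbb P_2(\mathbb R^n)$. Three properties of this space settle the matter.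

1. It has few directions that pairwise make angles $\ge\pi/2$: at most $3n$. A measure with infinite support has arbitrarily many, because one can move disjoint pieces of it independently. So $\Phi(\delta_x)$ has finite support.
2. It is not a product of tangent cones $\mathbb P_2(T_{p})$. A measure with $M\ge2$ atoms has such a product as its tangent cone. So $\Phi(\delta_x)$ is a Dirac mass.
3. For $n\ge2$ its isometries fixing all Dirac masses are known: rotations about the barycenter. A nontrivial rotation must respect the set of vectors at which minimizing geodesics from $x$ can end. If $X$ is compact that set is bounded, and we are back at the measure that leaves the segment $[0,3]$.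

## Facts from comparison geometry and optimal transport

We may take the curvature bound to be $\kappa=-k^2\le0$, since lowering $\kappa$ weakens the hypothesis (and $k=0$ serves Theorem 1). "Geodesic" means constant-speed minimizing geodesic, possibly constant. $\Sigma_x$ is the space of directions at $x$: the completion of the set of initial directions of geodesics from $x$ under the angle distance. The *tangent cone* $T_x=C(\Sigma_x)$ is the Euclidean cone over it: points are pairs $v=(r,\xi)$, $r\ge0$, with all $(0,\xi)$ identified to the apex $0$, and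
$$d_{T_x}(v,w)^2=|v|^2+|w|^2-2|v||w|\cos\angle(v,w),\qquad |(r,\xi)|=r,$$
where $\angle$ is the distance in $\Sigma_x$, cut off at $\pi$. We write $|v-w|$ for $d_{T_x}(v,w)$. Examples: at an interior point of a segment $T_x=\mathbb R$, at an endpoint $T_x=[0,\infty)$, and at the apex of a cone over a short circle $T_x$ is that cone.

We use the following published facts.

* (F1) Comparison theory (Burago–Gromov–Perelman; Burago–Burago–Ivanov). Angles between geodesics exist. Hinge comparison holds globally: for two geodesics from a point with lengths $a,b$ and angle $\alpha$, the distance of their endpoints is at most the corresponding distance in the plane of curvature $-k^2$. Adjacent angles sum to $\pi$: at an interior point of a geodesic, any other geodesic from that point makes angles $\alpha$ and $\pi-\alpha$ with the two branches. Geodesics from a point with the same direction coincide on the common interval. $\Sigma_x$ is compact. $T_x$ is an $n$-dimensional Alexandrov space of curvature $\ge0$. Directions of geodesics are dense in $\Sigma_x$.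
* (F2) Points $x$ with $T_x\cong\mathbb R^n$ ("regular points") are dense in $X$ (Burago–Gromov–Perelman, Otsu–Shioya).
* (F3) Every geodesic $(\mu_t)_{t\in[0,1]}$ in $\mathbb P_2(X)$ has the form $\mu_t=(\mathrm{ev}_t)_\#\Pi$ with $\Pi$ a probability measure on the space of geodesics $[0,1]\to X$ and $\mathrm{ev}_t(\gamma)=\gamma(t)$ (Villani, *Optimal Transport: Old and New*, Cor. 7.22; Lisini).
* (F4) (Kloeckner, *A geometric study of Wasserstein spaces: Euclidean spaces*, Ann. SNS Pisa 2010.) For $n\ge2$ every isometry of $\mathbb P_2(\mathbb R^n)$ is $\psi_\#\circ R_\varphi$ with $\psi\in\mathrm{Iso}(\mathbb R^n)$, $\varphi\in O(n)$. Here $R_\varphi\eta$ is the push-forward of $\eta$ by $u\mapsto g+\varphi(u-g)$, where $g$ is the barycenter of $\eta$. As $R_\varphi$ fixes Dirac masses, an isometry fixing all Dirac masses has $\psi=\mathrm{id}$ and is some $R_\varphi$. Example: $\varphi=-I$ is reflection through the barycenter, the map of the opening example in dimension $n$.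
* (F5) Splitting theorem for curvature $\ge0$: if $X$ contains a line, then $X\cong\mathbb R\times Y$ (Toponogov, Milka; Burago–Burago–Ivanov Thm 10.5.1). It is used only in (c).
* (F6) A continuous surjection between compact metric spaces has a Borel right inverse.

We also use the gluing lemma: if $\pi_{12}$ couples $\mu_1,\mu_2$ and $\pi_{23}$ couples $\mu_2,\mu_3$, there is a probability measure on the triple product with these two-dimensional marginals. In particular, if $f_\#\eta=\mu$, every coupling of $\mu$ with $\nu$ lifts to a coupling of $\eta$ with $\nu$: glue with the law of $(u,f(u))$, $u\sim\eta$.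

**Definition 3 (bracket).** In a metric space $Z$ with base point $o$ put $|z|=d(z,o)$ and
$$\langle z,z'\rangle=\tfrac12\big(|z|^2+|z'|^2-d(z,z')^2\big).$$

The triangle inequality gives $(|z|-|z'|)^2\le d(z,z')^2\le(|z|+|z'|)^2$, that is,
$$|\langle z,z'\rangle|\le|z||z'| .\tag{2}$$
Also $\langle z,z\rangle=|z|^2$ and $\langle z,o\rangle=0$. In an $\ell^2$-product, brackets add: $\langle(a,b),(a',b')\rangle=\langle a,a'\rangle+\langle b,b'\rangle$. Multiplying the metric by $\sqrt a$ multiplies brackets by $a$. Isometries that preserve base points preserve brackets.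

In a cone $T=T_p$ with base point $0$ we get $\langle v,w\rangle=|v||w|\cos\angle(v,w)$, which is the scalar product if $T=\mathbb R^n$. In $\mathbb P_2(T)$ with base point $\delta_0$ we get $|\eta|^2=\int|v|^2d\eta$ and, expanding $|v-w|^2$ in the definition of $W$,
$$\langle\eta,\eta'\rangle=\max_\pi\int\langle v,w\rangle\,d\pi(v,w) \tag{3}$$
over couplings $\pi$ of $\eta,\eta'$. Example: for $\eta=\frac12(\delta_1+\delta_{-1})$ in $\mathbb P_2(\mathbb R)$, $\langle\eta,\eta\rangle=1$ and $\langle\eta,\delta_v\rangle=\frac12(v-v)=0$ for every $v$.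

## Vectors that are velocities of geodesics

Fix $x\in X$. Let $S_x\subset T_x$ be the set of $v$ for which there is a geodesic $\gamma_v:[0,1]\to X$ with $\gamma_v(0)=x$ and initial velocity $v$. By (F1) $\gamma_v$ is unique. Restricting geodesics shows that $S_x$ is star-shaped about $0$, and $\bigcup_{c>0}cS_x$ is dense in $T_x$ because geodesic directions are dense. Put $e(v)=\gamma_v(1)$ for $v\in S_x$, and $e_t(v)=e(tv)$ whenever $tv\in S_x$; so $e_t(v)=\gamma_v(t)$ for $v\in S_x$, $t\in[0,1]$. Then $d(e_s(v),e_t(v))=|t-s||v|$.

Examples: for the circle of length $2\pi$, $S_x=[-\pi,\pi]\subset\mathbb R$; for $[0,1]$ and $x=0$, $S_x=[0,1]\subset[0,\infty)$; for the flat torus $(\mathbb R/2\pi\mathbb Z)^2$, $S_x=[-\pi,\pi]^2$.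

**Lemma 1.** Put $f_t(v,w)=d(e_t(v),e_t(w))/t$ and $c_R=\frac{\sinh(kR)}{kR}$ ($c_R=1$ if $k=0$).

* (i) For $v,w\in S_x$, $f_t(v,w)\to|v-w|$ as $t\to0$. If $|v|,|w|\le R$, then $f_t(v,w)\le c_R|v-w|$ for $t\in(0,1]$.
* (ii) $S_x$ is closed, $f_t\to|v-w|$ uniformly on bounded subsets of $S_x\times S_x$, and $v\mapsto\gamma_v$ is a homeomorphism of $S_x$ onto the set of geodesics $[0,1]\to X$ from $x$ (with uniform convergence).
* (iii) $e:S_x\to X$ is continuous and surjective, $d(x,e(v))=|v|$, and $e$ has a Borel right inverse $q$, so that $|q(y)|=d(x,y)$. Every $\nu\in\mathbb P_2(X)$ equals $e_\#\eta$ with $\eta=q_\#\nu\in\mathbb P_2(S_x)$.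

*Proof.* **Step 1: part (i).** The purpose is to compare $X$ near $x$ with its tangent cone. The limit is the existence of the angle between $\gamma_v$ and $\gamma_w$ together with the law of cosines. For the bound, take $\bar v,\bar w\in\mathbb R^2$ with the same norms as $v,w$ and the same angle, so $|\bar v-\bar w|=|v-w|$. By hinge comparison $d(e_t(v),e_t(w))$ is at most the distance of the images of $t\bar v,t\bar w$ under the exponential map of the plane of curvature $-k^2$. In polar coordinates the metric there is $dr^2+(\sinh(kr)/k)^2d\vartheta^2$ (and $dr^2+r^2d\vartheta^2$ if $k=0$). Since $\sinh(y)/y$ is increasing, the exponential map is $c_R$-Lipschitz on the Euclidean ball of radius $R$, which contains the segment from $t\bar v$ to $t\bar w$. So $d(e_t(v),e_t(w))\le c_Rt|v-w|$.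

**Step 2: part (ii).** The purpose is compactness. Let $S_x\ni v_i\to v$ in $T_x$, all norms at most $R$. By (i), $d(\gamma_{v_i}(t),\gamma_{v_j}(t))\le tc_R|v_i-v_j|$, so the $\gamma_{v_i}$ converge uniformly to a geodesic from $x$, say $\gamma_w$ with $w\in S_x$. For each $t$, $f_t(v_i,w)=\lim_jf_t(v_i,v_j)\le c_R|v_i-v|$. Letting $t\to0$, $|v_i-w|\le c_R|v_i-v|\to0$, so $w=v$ and $S_x$ is closed. As $\Sigma_x$ is compact, bounded closed subsets of $T_x$ are compact, so $S_x\cap\bar B_R$ is compact. On it the $f_t$ are equi-Lipschitz, because $|f_t(v,w)-f_t(v',w')|\le f_t(v,v')+f_t(w,w')\le c_R(|v-v'|+|w-w'|)$. So pointwise convergence is uniform. Finally $v\mapsto\gamma_v$ is, on $\{|v|\le R\}$, a continuous bijection from a compact set onto the geodesics from $x$ of length $\le R$, hence a homeomorphism. A convergent sequence of geodesics has bounded lengths, so the statement holds globally.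

**Step 3: part (iii).** The purpose is to lift measures to $S_x$. Continuity follows from (i), surjectivity from the existence of geodesics. The map $e$ sends the compact set $S_x\cap\bar B_j$ onto $\bar B(x,j)$; apply (F6) for each $j\in\mathbb N$ and patch the right inverses over the sets $\bar B(x,j)\setminus\bar B(x,j-1)$, $j\ge1$, putting $q(x)=0$. Then $e_\#q_\#\nu=\nu$ and $\int|v|^2d(q_\#\nu)=\int d^2(x,\cdot)\,d\nu<\infty$. $\square$

## Tangent cones of $\mathbb P_2(X)$ at finitely supported measures

**Definition 4 (tangent cone).** For $\mu\in\mathbb P_2(X)$ let $\mathcal G(\mu)$ be the set of germs at $0$ of curves $t\mapsto\mu_t$ with $\mu_0=\mu$ that are geodesics on some $[0,\varepsilon]$. It carries the pseudo-distance $d(g,g')=\limsup_{t\to0}W(\mu_t,\mu'_t)/t$ and, as base point, the germ $0$ of the constant curve. $T_\mu$ is its completion, germs at pseudo-distance $0$ being identified.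

An isometry $\Phi$ of $\mathbb P_2(X)$ induces a bijection $\mathcal G(\mu)\to\mathcal G(\Phi(\mu))$ preserving pseudo-distance and base point, hence an isometry $T_\mu\to T_{\Phi(\mu)}$. It is surjective because $\Phi^{-1}$ induces the inverse.

Example: for $X=\mathbb R$ and $\mu=\frac12\delta_0+\frac12\delta_1$, the curve $\mu_t=\frac14\delta_{-t}+\frac14\delta_t+\frac12\delta_1$ splits the first atom and leaves the second alone. It is described by the pair $(\eta_1,\eta_2)=(\frac12(\delta_1+\delta_{-1}),\delta_0)$, and for small $t$, $W^2(\mu,\mu_t)=\frac12t^2=t^2\big(\frac12|\eta_1|^2+\frac12|\eta_2|^2\big)$. The general statement is the following.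

**Lemma 2.** Let $\mu=\sum_{i=1}^Ma_i\delta_{p_i}$ with $a_i>0$ and distinct $p_i$. Then $T_\mu$ is the $\ell^2$-product $\prod_i\sqrt{a_i}\,\mathbb P_2(T_{p_i})$, with base point $(\delta_0,\dots,\delta_0)$. So $\langle(\eta_i),(\eta_i')\rangle=\sum_ia_i\langle\eta_i,\eta'_i\rangle$. For $M=1$, $\mu=\delta_x$, the geodesics $[0,1]\to\mathbb P_2(X)$ from $\delta_x$ are exactly the curves $t\mapsto(e_t)_\#\eta$ with $\eta\in\mathbb P_2(S_x)$, the measure $\eta$ is unique, and $\lim_{t\to0}W((e_t)_\#\eta,(e_t)_\#\eta')/t=W(\eta,\eta')$.

*Proof.* **Step 1: form of geodesics.** The purpose is to describe every geodesic from $\mu$ by measures on the sets $S_{p_i}$. Let $(\mu_t)_{t\in[0,1]}$ be a geodesic from $\mu$, and $\Pi$ as in (F3). Split $\Pi$ by the starting point, $\Pi=\sum a_i\Pi_i$ with $\Pi_i$ living on geodesics from $p_i$, and transport $\Pi_i$ to a measure $\eta_i$ on $S_{p_i}$ by the homeomorphism of Lemma 1(ii). Then $\mu_t=\sum a_i(e_t)_\#\eta_i$, where $e_t$ in the $i$-th term is based at $p_i$. The second moments are finite because $\sum_ia_i|\eta_i|^2=\int d^2(\gamma(0),\gamma(1))\,d\Pi<\infty$,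 both $\mu_0$ and $\mu_1$ having finite second moment. A geodesic on $[0,\varepsilon]$ has, after rescaling time, the same form for $t\le\varepsilon$ with $\eta_i\in\mathbb P_2(\varepsilon^{-1}S_{p_i})$.

**Step 2: distances.** The purpose is to show that for two curves of this form on $[0,\varepsilon]$, geodesic or not,
$$\frac{W^2(\mu_t,\mu'_t)}{t^2}\longrightarrow\sum_ia_iW^2(\eta_i,\eta'_i)\qquad(t\to0). \tag{4}$$
*Upper bound.* Let $\pi_i$ be optimal for $\eta_i,\eta'_i$. Then $W^2(\mu_t,\mu'_t)/t^2\le\sum a_i\int f_t^2\,d\pi_i$. Here $f_t\to|v-w|$ pointwise and $f_t\le|v|+|w|$, so dominated convergence applies. (Lemma 1 is used on $\varepsilon^{-1}S_{p_i}$ instead of $S_{p_i}$; this is only a rescaling of $v,w,t$.)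

*Lower bound.* By the gluing lemma lift optimal couplings of $\mu_t,\mu'_t$ to couplings $\pi_t$ of $\sum a_i\eta_i$ and $\sum a_i\eta_i'$ on the disjoint union $\bigsqcup_i\varepsilon^{-1}S_{p_i}$. Then $W^2(\mu_t,\mu_t')/t^2=\int c_t\,d\pi_t$ with $c_t((i,v),(j,w))=d^2(e_t(v),e_t(w))/t^2$. The marginals of $\pi_t$ do not depend on $t$, so the $\pi_t$ are tight. Along a subsequence realizing the $\liminf$ of the costs, $\pi_t\to\pi$ weakly. The costs are bounded by the upper bound. Let $\delta=\min_{i\ne j}d(p_i,p_j)$. For $i\ne j$ and $|v|,|w|<R$, since $d(e_t(v),p_i)=t|v|$, we have $c_t\ge(\delta-2tR)^2/t^2\to\infty$ once $2tR<\delta$. So the $\pi_t$-mass of this open set tends to $0$ and its $\pi$-mass is $0$. As $R$ is arbitrary, $\pi$ lives on $\{i=j\}$, and its block $\pi^{ii}$ couples $a_i\eta_i$ with $a_i\eta'_i$. Let $\chi_R\uparrow1$ be continuous cutoffs of compact support in $(v,w)$. On the blocks $i=j$, $\chi_Rc_t\to\chi_R|v-w|^2$ uniformly by Lemma 1(ii), hence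
$$\liminf\int c_t\,d\pi_t\ \ge\ \sum_i\int\chi_R|v-w|^2\,d\pi^{ii}.$$
Let $R\to\infty$: the right side increases to $\sum_i\int|v-w|^2d\pi^{ii}\ge\sum a_iW^2(\eta_i,\eta_i')$. (If $M=1$ there are no blocks $i\ne j$.) This proves (4). In particular the tuple $(\eta_i)$ is determined by the germ.

**Step 3: which curves are geodesics.** The purpose is to see that enough tuples occur. First,
$$W\big((e_s)_\#\eta_i,(e_t)_\#\eta_i\big)=|t-s||\eta_i| . \tag{5}$$
Here "$\le$" follows from $d(e_s(v),e_t(v))=|t-s||v|$, and "$\ge$" from $W(\delta_{p_i},(e_t)_\#\eta_i)=t|\eta_i|$ and the triangle inequality. For $M=1$ this says that $t\mapsto(e_t)_\#\eta$ is a geodesic on $[0,1]$ for every $\eta\in\mathbb P_2(S_x)$. With Steps 1 and 2 all statements about $M=1$ geodesics are proved.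

For general $M\ge2$ let all $\eta_i$ be supported in $\{|v|\le R\}\cap cS_{p_i}$ for some $c$, and let $s,t\le1/c$ with $sR,tR\le\delta/4$. Then $\mu_s$ and $\mu_t$ both have mass $a_i$ in the cluster $\bar B(p_i,\delta/4)$. Points of different clusters are at distance $\ge\delta/2$, points of the same cluster at distance $\le\delta/2$. In an optimal coupling of $\mu_s,\mu_t$ let $\alpha_i$ be the part of $\mu_s$ in cluster $i$ that is sent to other clusters, and $\beta_i$ the part of $\mu_t$ in cluster $i$ that comes from other clusters. Both have mass $a_i$ minus the mass moved within cluster $i$. So we may replace the off-diagonal part of the coupling by $\sum_i\alpha_i\otimes\beta_i/|\alpha_i|$ (over $i$ with $|\alpha_i|>0$, the total mass of $\alpha_i$). Each unit of this mass cost at least $(\delta/2)^2$ before and costs at most $(\delta/2)^2$ now. Hence some optimal coupling stays within clusters, and by (5)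
$$W^2(\mu_s,\mu_t)=\sum a_iW^2\big((e_s)_\#\eta_i,(e_t)_\#\eta_i\big)=(t-s)^2\sum a_i|\eta_i|^2 .$$
So the curve is a geodesic for small times.

**Step 4: conclusion.** The purpose is to identify the completion. By Steps 1 and 2, $\mathcal G(\mu)$ is isometric to a subset of the complete space $\prod\sqrt{a_i}\,\mathbb P_2(T_{p_i})$, with the zero germ going to $(\delta_0,\dots,\delta_0)$. By Step 3 the subset contains all tuples of finitely supported measures on $\bigcup_{c>0}cS_{p_i}$, because finitely many points lie in a common $cS_{p_i}$ by star-shapedness. As $\bigcup_ccS_{p_i}$ is dense in $T_{p_i}$, these tuples are dense. $\square$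

For a regular point $x$ we get $T_{\delta_x}=\mathbb P_2(\mathbb R^n)$. We now study this space.

## At most $3n$ pairwise obtuse directions in $\mathbb P_2(\mathbb R^n)$

For $\alpha\in\mathbb P_2(\mathbb R^n)$ let $b_\alpha$ be its barycenter. The product coupling in (3) gives
$$\langle\alpha,\beta\rangle\ge b_\alpha\cdot b_\beta . \tag{6}$$
Call $\alpha$ *centered* if $b_\alpha=0$; then put $V_\alpha=\mathrm{span}(\mathrm{supp}\,\alpha)$.

**Lemma 3.** If $\alpha,\beta$ are centered and $\langle\alpha,\beta\rangle\le0$, then $V_\alpha\perp V_\beta$.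

*Proof.* The product coupling gives only $\langle\alpha,\beta\rangle\ge0$; we improve it by a perturbation. Let $|f|,|g|\le1$ with $\int f\,d\alpha=\int g\,d\beta=0$. Then $(1+f(v)g(w))\,\alpha\otimes\beta$ is nonnegative and has marginals $\alpha,\beta$. Since $\alpha$ and $\beta$ are centered, its integral of $v\cdot w$ is $\big(\int vf\,d\alpha\big)\cdot\big(\int wg\,d\beta\big)$.

The vectors $\int vf\,d\alpha$, over all bounded mean-zero $f$, form a linear subspace of $V_\alpha$. It is all of $V_\alpha$: suppose $\epsilon\in V_\alpha$ is orthogonal to it. For bounded $g$ the function $f=g-\int g\,d\alpha$ is allowed. With $u=\epsilon\cdot v$ and $\bar u=\int u\,d\alpha$ we get $0=\int uf\,d\alpha=\int(u-\bar u)g\,d\alpha$. So $u=\bar u=\epsilon\cdot b_\alpha=0$ almost surely, so $\epsilon\perp\mathrm{supp}\,\alpha$, $\epsilon\perp V_\alpha$ and $\epsilon=0$. The same holds for $\beta$. If $V_\alpha\not\perp V_\beta$, we can choose $f,g$ (scaled to be bounded by $1$, with the right sign) such that the value is positive, which contradicts $\langle\alpha,\beta\rangle\le0$. $\square$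

**Lemma 4.** If $\alpha_1,\dots,\alpha_N\in\mathbb P_2(\mathbb R^n)\setminus\{\delta_0\}$ satisfy $\langle\alpha_i,\alpha_j\rangle\le0$ for $i\ne j$, then $N\le3n$.

*Proof.* **Step 1: at most $2n$ nonzero vectors of $\mathbb R^n$ can have pairwise non-positive products.** This will bound the non-centered $\alpha_i$. Induct on $n$; for $n=0$ there are no nonzero vectors. Let $v$ be the last vector and project the others to $v^\perp$. Products stay non-positive, since $v_i\cdot v_j-(v_i\cdot v)(v_j\cdot v)/|v|^2\le0$: both $v_i\cdot v$ and $v_j\cdot v$ are $\le0$. At most one projection vanishes, because vectors projecting to $0$ are negative multiples of $v$, and two of these have positive product. So at least $N-2$ nonzero vectors remain in dimension $n-1$, and $N-2\le2(n-1)$.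

**Step 2: count.** The purpose is to separate centered from non-centered measures. By (6), $b_{\alpha_i}\cdot b_{\alpha_j}\le0$, so at most $2n$ of the barycenters are nonzero. The centered $\alpha_i$ have nonzero $V_{\alpha_i}$, pairwise orthogonal by Lemma 3; so there are at most $n$ of them. $\square$

The bound is attained: with the standard basis $e_1,\dots,e_n$ take $\delta_{e_i}$, $\delta_{-e_i}$ and $\frac12(\delta_{e_i}+\delta_{-e_i})$ for $1\le i\le n$. By (3) all brackets between different ones are $0$ except $\langle\delta_{e_i},\delta_{-e_i}\rangle=-1$.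

## $\mathbb P_2(\mathbb R^n)$ is not a product of tangent cones $\mathbb P_2(T_p)$

**Lemma 5.** Let $p_1,\dots,p_M\in X$, $M\ge2$, and $a_i>0$. There is no isometry $\Psi:\mathbb P_2(\mathbb R^n)\to\prod_{i=1}^M\sqrt{a_i}\,\mathbb P_2(T_{p_i})$ that maps $\delta_0$ to the base point.

To compare the two sides we need subsets defined by the metric and the base point alone.

**Definition 5.** For a metric space $Z$ with base point $o$ put
$$L(Z)=\{z:\exists z',\ |z'|=|z|,\ \langle z,z'\rangle=-|z|^2\},\qquad \mathcal C(Z)=\{z:\langle z,l\rangle=0\ \ \forall\,l\in L(Z)\}.$$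

So $L(Z)$ consists of the points with an opposite, and $o\in L(Z)$, $o\in\mathcal C(Z)$. Base-point preserving isometries carry $L$ to $L$ and $\mathcal C$ to $\mathcal C$; rescaling the metric changes neither. Examples: $L(\mathbb R^n)=\mathbb R^n$ and $\mathcal C(\mathbb R^n)=\{0\}$. For the half-line $[0,\infty)$ with $o=0$, $\langle z,z'\rangle=zz'\ge0$, so $L=\{0\}$ and $\mathcal C=[0,\infty)$.

*Proof of Lemma 5.* **Step 1: products.** The purpose is to show $L(A\times B)=L(A)\times L(B)$ and $\mathcal C(A\times B)=\mathcal C(A)\times\mathcal C(B)$. If $(a',b')$ is opposite to $(a,b)$ and $\rho$ is their common norm, then by (2) and Cauchy–Schwarz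
$$\rho^2=-\langle a,a'\rangle-\langle b,b'\rangle\le|a||a'|+|b||b'|\le\rho^2 .$$
Equality in Cauchy–Schwarz for the vectors $(|a|,|b|)$ and $(|a'|,|b'|)$ of equal norm gives $|a|=|a'|$, $|b|=|b'|$. Equality in the first step gives $\langle a,a'\rangle=-|a|^2$ and $\langle b,b'\rangle=-|b|^2$. The converse inclusion is clear. As $L(A)\times L(B)$ contains all pairs $(l,o)$ and $(o,l')$ with $l\in L(A)$, $l'\in L(B)$, and brackets with $o$ vanish, the statement about $\mathcal C$ follows.

**Step 2: one factor.** The purpose is to show that $\mathcal C(Z)\ne\{\delta_0\}$ for $Z=\mathbb P_2(T)$, $T=T_p$, and to compute $\mathcal C(\mathbb P_2(\mathbb R^n))$. If $u,u'\in T$ with $|u|=|u'|=1$ are opposite, that is, $d(u,u')=2$, then $0$ is the midpoint of a geodesic from $u$ to $u'$. By (F1) $T$ is an Alexandrov space, so adjacent angles at $0$ sum to $\pi$, which means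
$$\langle u,l\rangle+\langle u',l\rangle=0\qquad\forall\,l\in T . \tag{7}$$
Let $\lambda\in L(Z)$, $\lambda\ne\delta_0$, with opposite $\lambda'$. The product coupling gives
$$-|\lambda||\lambda'|\le-\iint|v||w|\,d\lambda\,d\lambda'\le\iint\langle v,w\rangle\,d\lambda\,d\lambda'\le\langle\lambda,\lambda'\rangle=-|\lambda||\lambda'| .$$
All are equalities. The first one, $\int|v|\,d\lambda\int|w|\,d\lambda'=|\lambda||\lambda'|$, forces $|v|$ and $|w|$ to be almost surely constant, equal to $c=|\lambda|=|\lambda'|>0$. The second forces $\langle v,w\rangle=-c^2$ for almost every $(v,w)$. Fix $w$ for which almost every $v$ satisfies this. For two such $v_1,v_2$, the points $v_1/c$ and $w/c$ are opposite, so (7), scaled, gives $\langle v_1,v_2\rangle=-\langle w,v_2\rangle=c^2$, that is, $v_1=v_2$. So $\lambda=\delta_v$ for some $v$: elements of $L(Z)$ are Dirac masses.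

If $L(Z)=\{\delta_0\}$, then $\mathcal C(Z)=Z$, which is not a point since $n\ge1$. Otherwise the argument above, applied to $\lambda$ and to its opposite $\lambda'$, gives opposite unit vectors $u,u'\in T$. By (7), $\langle\frac12(\delta_u+\delta_{u'}),\delta_l\rangle=\frac12(\langle u,l\rangle+\langle u',l\rangle)=0$ for all $l\in T$. So $\frac12(\delta_u+\delta_{u'})\in\mathcal C(Z)$.

For $T=\mathbb R^n$, $\delta_{-v}$ is opposite to $\delta_v$, so $L(Z)$ is the set of all Dirac masses. As $\langle\eta,\delta_v\rangle=b_\eta\cdot v$, $\mathcal C(Z)=\mathbb P_2^0(\mathbb R^n)$, the set of centered measures.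

**Step 3: orthogonal subspaces.** The purpose is to translate a product structure into linear algebra. Suppose $\Psi$ exists. Let $A=\sqrt{a_1}\,\mathbb P_2(T_{p_1})$ and let $B$ be the product of the remaining factors. By Steps 1 and 2, $\Psi$ restricts to a bracket-preserving bijection $\mathbb P_2^0(\mathbb R^n)\to\mathcal C(A)\times\mathcal C(B)$, and both factors contain more than the base point. Let $\mathcal A=\Psi^{-1}(\mathcal C(A)\times\{o\})$ and $\mathcal B=\Psi^{-1}(\{o\}\times\mathcal C(B))$. For $\alpha\in\mathcal A$, $\beta\in\mathcal B$ we have $\langle\alpha,\beta\rangle=0$, hence $V_\alpha\perp V_\beta$ by Lemma 3. So $V=\sum_{\alpha\in\mathcal A}V_\alpha$ and $V'=\sum_{\beta\in\mathcal B}V_\beta$ are orthogonal, and both are nonzero.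

**Step 4: a centered measure would be determined by two projections.** The purpose is to contradict the fact that a joint law is not determined by its marginals. Let $\zeta\in\mathbb P_2^0(\mathbb R^n)$, $\Psi(\zeta)=(a,b)$, $\alpha=\Psi^{-1}(a,o)$, $\beta=\Psi^{-1}(o,b)$, and let $\zeta_V,\zeta_{V'}$ be the push-forwards of $\zeta$ under orthogonal projection to $V,V'$. We have $\langle\zeta,\alpha\rangle=\langle(a,b),(a,o)\rangle=|a|^2=|\alpha|^2$. As $\alpha$ is supported in $V$, only the $V$-part of $\zeta$ enters in (3), and couplings of $\zeta_V$ with $\alpha$ lift to couplings of $\zeta$ with $\alpha$. Hence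
$$|\alpha|^2=\langle\zeta,\alpha\rangle=\langle\zeta_V,\alpha\rangle\le|\zeta_V||\alpha| ,$$
so $|\alpha|\le|\zeta_V|$, and likewise $|\beta|\le|\zeta_{V'}|$. On the other hand
$$|\zeta_V|^2+|\zeta_{V'}|^2\le|\zeta|^2=|a|^2+|b|^2=|\alpha|^2+|\beta|^2 ,$$
so equality holds everywhere. Then $W^2(\zeta_V,\alpha)=|\zeta_V|^2+|\alpha|^2-2\langle\zeta_V,\alpha\rangle=0$, so $\zeta_V=\alpha$; likewise $\zeta_{V'}=\beta$. Therefore $(\zeta_V,\zeta_{V'})$ determines $(\alpha,\beta)$, hence $(a,b)$, hence $\zeta$. But for unit vectors $\epsilon\in V$, $\epsilon'\in V'$ the centered measures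
$$\tfrac12(\delta_{\epsilon+\epsilon'}+\delta_{-\epsilon-\epsilon'}),\qquad\tfrac12(\delta_{\epsilon-\epsilon'}+\delta_{-\epsilon+\epsilon'})$$
are different and have the same projections to $V$ and to $V'$. This is a contradiction. $\square$

These two measures have the shape of the pair that defeated distances to Dirac masses on the flat torus. There they were an obstacle; here they do the work.

## Semiconcavity of squared distance functions

The next section compares measures at different times of two geodesics. The tool is the following quantitative form of the curvature bound.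

**Lemma 6.** Let $z\in X$, let $\sigma:[0,1]\to X$ be a geodesic of length $\ell$, and let $s\in(0,1]$, $\theta\in[0,1]$, $m=\max_{[0,s]}d(z,\sigma)$. Then
$$d^2(z,\sigma(\theta s))\ \ge\ (1-\theta)\,d^2(z,\sigma(0))+\theta\, d^2(z,\sigma(s))-\theta(1-\theta)\Big(1+\frac{k^2m^2}3\Big)s^2\ell^2 . \tag{8}$$

For $k=0$ and $X=\mathbb R^n$ this is an identity: $\tau\mapsto|z-\sigma(\tau)|^2$ is quadratic with leading coefficient $\ell^2$.

*Proof.* If $\ell=0$, both sides agree. Otherwise let $c$ be $\sigma|_{[0,s]}$ parametrized by arclength, $f=\frac12d^2(z,c(\cdot))$ and $K=1+k^2m^2/3$.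

**Step 1: an upper barrier at each interior parameter $\tau_0$.** The purpose is a smooth function touching $f$ from above with second derivative at most $K$. Let $D=d(z,c(\tau_0))$. If $D=0$, then $f(\tau)=\frac12(\tau-\tau_0)^2$ is its own barrier, with second derivative $1\le K$. If $D>0$, a geodesic from $c(\tau_0)$ to $z$ makes angles $\alpha$ and $\pi-\alpha$ with the two branches of $c$. By hinge comparison on both sides, $f(\tau_0+h)\le F(h)$ for small $h$. Here $F(h)$ is half the squared distance, in the plane of curvature $-k^2$, from a fixed point at distance $D$ to the point with parameter $h$ on one line, and $F(0)=f(\tau_0)$. The Hessian of half the squared distance in that plane gives, with $kD\coth(kD):=1$ if $k=0$,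
$$F''(0)=\cos^2\alpha+kD\coth(kD)\sin^2\alpha\le kD\coth(kD)\le1+\frac{k^2D^2}3\le K .$$
We used $y\coth y\ge1$ and $y\coth y=1+2y^2\sum_{j\ge1}(y^2+j^2\pi^2)^{-1}\le1+2y^2\sum_{j\ge1}(j\pi)^{-2}=1+y^2/3$.

**Step 2: $f-\frac K2\tau^2$ is concave.** The purpose is to pass from barriers to concavity. Suppose $f-\frac{K'}2\tau^2$ is not concave for some $K'>K$. Then it lies below one of its chords somewhere, and after subtracting the affine function of that chord we find an interior local minimum $\tau_0$. The barrier in place of $f$ gives a function that is at least as large near $\tau_0$ and equal at $\tau_0$, so it also has a local minimum there. But its second derivative is at most $K-K'<0$, which is impossible. Let $K'\downarrow K$.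

Concavity of $f-\frac K2\tau^2$ on $[0,s\ell]$, evaluated at $\theta s\ell$, reads $f(\theta s\ell)-\frac K2\theta^2s^2\ell^2\ge(1-\theta)f(0)+\theta\big(f(s\ell)-\frac K2s^2\ell^2\big)$. Multiplied by $2$ this is (8). $\square$

## Images of regular points have finite support

Before the general argument, look at Lebesgue measure $\mu$ on $[0,1]\subset\mathbb R$. Choose disjoint open intervals $B_1,\dots,B_N\subset[0,1]$ with centers $a_i$, and for each $i$ pull the mass in $B_i$ toward $a_i$ at unit relative speed, leaving the rest alone. In terms of quantile functions the $i$-th curve is $x\mapsto x+tg_i(x)$, $0\le t\le1$, with $g_i(x)=(a_i-x)1_{B_i}(x)$. These functions are nondecreasing, and $W$ is the $L^2$-distance. The $g_i$ have disjoint supports, so they are orthogonal: $\mu$ has arbitrarily many directions with pairwise zero bracket. By Lemma 4 it cannot be the image of a Dirac mass at a regular point. The lemma below carries out this construction in $X$.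

**Lemma 7.** Let $\Phi$ be an isometry of $\mathbb P_2(X)$, $x$ a regular point and $\mu=\Phi(\delta_x)$. Then $\mathrm{supp}\,\mu$ is finite.

*Proof.* Suppose it is infinite. Put $N=3n+1$.

**Step 1: the pulling curves.** The purpose is to build $N$ curves from $\mu$ that move disjoint pieces of it. Choose distinct $p_1,\dots,p_N\in\mathrm{supp}\,\mu$ and $\rho>0$ such that the balls $B(p_i,4\rho)$ are pairwise disjoint. Choose $a_i$ with $0<d(a_i,p_i)<\rho$, which is possible since $n\ge1$ and $X$ is geodesic. Put $r=3\rho$ and $B_i=B(a_i,r)$, an open ball. Then $B_i\subset B(p_i,4\rho)$, so the $B_i$ are disjoint, and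
$$A_i:=\int_{B_i}d^2(a_i,\cdot)\,d\mu\in(0,r^2] .$$
It is positive because the open ball $B(p_i,d(a_i,p_i))$ has positive mass, lies in $B_i$ and misses $a_i$.

For $x'\in B_i$ let $\sigma^i_{x'}(t)=\gamma_{q_i(x')}(1-t)$, where $q_i$ is the Borel right inverse of $e:S_{a_i}\to X$ from Lemma 1(iii). This is a geodesic from $x'$ to $a_i$ that depends measurably on $x'$. For $x'\notin B_i$ let $\sigma^i_{x'}\equiv x'$. Let $\ell_{x'}\le r$ be the length of $\sigma^i_{x'}$, so that $\int\ell_{x'}^2\,d\mu=A_i$. Let $\mu^i_t$ be the push-forward of $\mu$ under $x'\mapsto\sigma^i_{x'}(t)$. Then $\mu^i_0=\mu$ and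
$$W(\mu^i_s,\mu^i_t)\le|t-s|\sqrt{A_i} . \tag{9}$$

**Step 2: a lower bound by duality.** The purpose is to prove, for $j\ne i$, $t\in[0,1]$ and $s\in(0,1]$,
$$W^2(\mu^j_t,\mu^i_s)\ge s^2A_i . \tag{10}$$
Let
$$\phi(y)=\min\big\{0,\tfrac12(d^2(a_i,y)-r^2)\big\},\qquad\psi(y)=\inf_{y'}\Big\{\frac{d^2(y',y)}{2s}-\phi(y')\Big\} .$$
So $\phi(y')+\psi(y)\le d^2(y',y)/2s$ for all $y,y'$. The function $\phi$ is continuous and vanishes off $B_i$. The function $\psi$ is upper semicontinuous as an infimum of continuous functions, and $0\le\psi\le-\phi\le r^2/2$.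

Let $x'\in B_i$, $\ell=\ell_{x'}$ and $y=\sigma^i_{x'}(s)$, so $d(a_i,y)=(1-s)\ell$. For any $y'$, $d(a_i,y')\le d(y',y)+(1-s)\ell$. By convexity of the square, $(A+(1-s)\ell)^2\le\frac{A^2}s+(1-s)\ell^2$ for $A\ge0$, hence
$$d^2(a_i,y')\le\frac{d^2(y',y)}s+(1-s)\ell^2 .$$
As $-\phi(y')\ge\frac12(r^2-d^2(a_i,y'))$, we get $\psi(y)\ge\frac{r^2}2-\frac{(1-s)\ell^2}2$.

In the construction of $\mu^j_t$ only points of $B_j$ move, they stay in $B_j$, and $\phi=0$ off $B_i$. So $\int\phi\,d\mu^j_t=\int\phi\,d\mu=\int_{B_i}\frac{\ell_{x'}^2-r^2}2\,d\mu$. Integrating $\phi+\psi$ against an optimal coupling of $\mu^j_t,\mu^i_s$, and using $\psi\ge0$ for the points starting off $B_i$,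
$$\frac1{2s}W^2(\mu^j_t,\mu^i_s)\ge\int\phi\,d\mu^j_t+\int\psi\,d\mu^i_s\ge\int_{B_i}\Big(\frac{\ell_{x'}^2-r^2}2+\frac{r^2-(1-s)\ell_{x'}^2}2\Big)d\mu=\frac s2A_i ,$$
which is (10).

With $t=0$ and $s=1$, (10) and (9) give $W(\mu,\mu^i_1)=\sqrt{A_i}$. Together with (9) this shows that $(\mu^i_t)_{t\in[0,1]}$ is a geodesic. Let $g_i\in\mathcal G(\mu)$ be its germ; $|g_i|^2=A_i>0$.

**Step 3: the germs are pairwise obtuse.** The purpose is to prove $\langle g_i,g_j\rangle\le0$ for $i\ne j$. Put $U_t=W^2(\mu^j_t,\mu^i_t)$. Let $\theta\in(0,1)$, $s\in(0,1]$ and $t=\theta s$. Glue an optimal coupling of $\mu^j_t,\mu^i_t$ with the law of $(\sigma^i_{x'}(t),x')$ under $\mu$. This yields a coupling $\varpi$ of $\mu^j_t$ (variable $z$) and $\mu$ (variable $x'$) such that the law of $(z,\sigma^i_{x'}(t))$ is the optimal coupling. Apply (8) to $\sigma=\sigma^i_{x'}$ and integrate. Since $(z,x')$ and $(z,\sigma^i_{x'}(s))$ couple $\mu^j_t$ with $\mu$ and with $\mu^i_s$,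
$$U_t\ge(1-\theta)W^2(\mu^j_t,\mu)+\theta W^2(\mu^j_t,\mu^i_s)-\theta(1-\theta)s^2A_i-\theta s^2\,\frac{k^2}3\int m^2\ell_{x'}^2\,d\varpi .$$
For the last term, $m\le d(z,\sigma^i_{x'}(t))+s\ell_{x'}$, and by (9) $U_t\le(t\sqrt{A_j}+t\sqrt{A_i})^2\le4r^2s^2$. So $\int m^2\ell_{x'}^2\,d\varpi\le2r^2(U_t+s^2r^2)\le10r^4s^2$. Now insert $W^2(\mu^j_t,\mu)=t^2A_j$ and (10). With $C=\frac{10}3k^2r^4$,
$$U_t\ge(1-\theta)t^2A_j+\theta^2s^2A_i-C\theta s^4=t^2\Big[A_i+(1-\theta)A_j-\frac{Cs^2}\theta\Big] .$$
Let $s\to0$ with $\theta$ fixed: $\limsup_{t\to0}U_t/t^2\ge A_i+(1-\theta)A_j$. Then let $\theta\to0$: $d(g_i,g_j)^2\ge A_i+A_j=|g_i|^2+|g_j|^2$. This is the claim.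

**Step 4: contradiction.** The purpose is to transport this back to $\delta_x$. The isometry $T_\mu\to T_{\delta_x}$ induced by $\Phi^{-1}$ carries $g_1,\dots,g_N$ to $3n+1$ elements of $T_{\delta_x}=\mathbb P_2(\mathbb R^n)$ (Lemma 2) that differ from $\delta_0$ and have pairwise non-positive brackets. This contradicts Lemma 4. $\square$

## Isometries preserve Dirac masses: Theorem 2(a)

*Proof of Theorem 2(a).* Let $x$ be regular. By Lemma 7, $\Phi(\delta_x)=\sum_{i=1}^Ma_i\delta_{p_i}$. By Lemma 2, $\Phi$ induces a base-point preserving isometry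
$$\mathbb P_2(\mathbb R^n)=T_{\delta_x}\longrightarrow T_{\Phi(\delta_x)}=\prod_{i=1}^M\sqrt{a_i}\,\mathbb P_2(T_{p_i}) .$$
Lemma 5 forces $M=1$, so $\Phi(\delta_x)\in\Delta$. Regular points are dense by (F2), and $\Delta$ is closed, being an isometric copy of the complete space $X$. Hence $\Phi(\Delta)\subset\Delta$. The same for $\Phi^{-1}$ gives $\Phi(\Delta)=\Delta$. $\square$

Consequently $\Phi(\delta_x)=\delta_{h(x)}$ for some $h\in\mathrm{Iso}(X)$. To prove rigidity we may replace $\Phi$ by $(h^{-1})_\#\circ\Phi$. So from now on $\Phi$ fixes every Dirac mass, and we must show $\Phi=\mathrm{id}$.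

## Rotations about the barycenter and lines in $X$

**Proposition 4.** Let $n\ge2$ and let $\Phi$ be an isometry of $\mathbb P_2(X)$ fixing every Dirac mass. If $X$ contains no line, then $\Phi=\mathrm{id}$.

*Proof.* Fix a regular point $x$ and write $S=S_x\subset T_x=\mathbb R^n$.

**Step 1: $\Phi$ acts on $\mathbb P_2(S)$ as a rotation about the barycenter.** The purpose is to bring (F4) to bear. $\Phi$ permutes the geodesics $[0,1]\to\mathbb P_2(X)$ from $\delta_x$. By Lemma 2 these correspond to the measures in $\mathbb P_2(S)$, so $\Phi$ induces a bijection $\Psi$ of $\mathbb P_2(S)$, isometric for the distance $W$ of $\mathbb P_2(\mathbb R^n)$, with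
$$\Phi(e_\#\eta)=e_\#(\Psi\eta)\qquad(\eta\in\mathbb P_2(S)) . \tag{11}$$
For $c\in(0,1]$ let $c\eta$ be the image of $\eta$ under $v\mapsto cv$. It corresponds to the slowed geodesic $t\mapsto(e_{ct})_\#\eta$, so $\Psi(c\eta)=c\Psi(\eta)$. Therefore $\Psi(c^{-1}\eta):=c^{-1}\Psi(\eta)$ is well defined and gives an isometric bijection of $\bigcup_{0<c\le1}\mathbb P_2(c^{-1}S)$, an increasing union because $S$ is star-shaped. This set contains the finitely supported measures on $\bigcup_ccS$, so it is dense in $\mathbb P_2(\mathbb R^n)$. Hence $\Psi$ extends to an isometry of $\mathbb P_2(\mathbb R^n)$, surjective because $\Psi^{-1}$ extends too.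

For $v\in S$ the measure $\delta_v$ corresponds to the geodesic $t\mapsto\delta_{\gamma_v(t)}$, which $\Phi$ fixes. So $\Psi$ fixes $\delta_v$ for $v\in S$, hence by scaling and density all Dirac masses. By (F4), $\Psi=R_\varphi$ for some $\varphi\in O(n)$.

**Step 2: the case $\varphi=I$.** The purpose is to see that this is the only case to reach. If $\varphi=I$, then by (11) $\Phi$ fixes $e_\#\eta$ for all $\eta\in\mathbb P_2(S)$, and by Lemma 1(iii) every $\nu\in\mathbb P_2(X)$ has this form. So $\Phi=\mathrm{id}$.

**Step 3: $S=S+E$ with $E=\mathrm{range}(I-\varphi)$.** The purpose is to show that a nontrivial rotation forces $S$ to be large. For $v,w\in S$ and $\lambda\in(0,1)$ the measure $\eta=(1-\lambda)\delta_w+\lambda\delta_v$ has barycenter $g=w+\lambda(v-w)$, and $R_\varphi\eta\in\mathbb P_2(S)$. So the image of the atom $v$ lies in $S$: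
$$g+\varphi(v-g)=w+\lambda(v-w)+(1-\lambda)\varphi(v-w)\in S .$$
As $S$ is closed (Lemma 1(ii)), $\lambda\to0$ gives $\rho_w(v):=w+\varphi(v-w)\in S$. The isometry $\Phi^{-1}$ induces $R_{\varphi^{-1}}$, so likewise $\rho_w^{-1}(S)\subset S$. Thus $\rho_w(S)=S$ for every $w\in S$, including $w=0$. Hence $S$ is invariant under
$$\rho_w\rho_0^{-1}(v)=w+\varphi(\varphi^{-1}v-w)=v+(I-\varphi)w$$
and its inverse. Since $\lambda w\in S$ for $\lambda\in[0,1]$, $S$ is invariant under translation by $\pm\lambda(I-\varphi)w$ for all $\lambda\in[0,1]$, $w\in S$, hence by finite sums of such vectors, that is, by every element of $(I-\varphi)\,\mathrm{span}\,S$. As $\bigcup_ccS$ is dense in $\mathbb R^n$, $\mathrm{span}\,S=\mathbb R^n$. So $S$ is invariant under translation by $E$.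

*If $X$ is compact, we are done:* then $S$ is bounded, because $|v|=d(x,e(v))\le\mathrm{diam}\,X$. So $E=0$, $\varphi=I$, and $\Phi=\mathrm{id}$ by Step 2. This settles Theorem 1 for $n\ge2$. With $\varphi=-I$ the point $\rho_w(v)=2w-v$ is the reflection of $v$ through $w$, the kind of point that left the segment $[0,3]$ in the opening example.

In the remaining steps we suppose $\varphi\ne I$ and produce a line. Since $\varphi$ is orthogonal, $\ker(I-\varphi)=\ker(I-\varphi^{T})=E^\perp$. So $I-\varphi$ is invertible on $E\ne0$, and $\varphi E=E$ because $\varphi$ commutes with $I-\varphi$.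

**Step 4: a functional equation for squared distances.** The purpose is to use that $\Phi$ fixes the Dirac masses at all points of $X$, not only those near $x$. Fix $y\in X$ and put $F(u)=d^2(y,e(u))$, a continuous function on $S=S+E$. As $\Phi$ fixes $\delta_y$, (1) and (11) give $\int F\,d\eta=\int F\,dR_\varphi\eta$ for all $\eta\in\mathbb P_2(S)$. Take $w\in S$, $u\in E$, $v=w+u\in S$, $\tau=(I-\varphi)u$ and $\eta=(1-\lambda)\delta_w+\lambda\delta_v$. The barycenter is $w+\lambda u$, so $R_\varphi$ moves the atom $w$ to $w+\lambda u-\lambda\varphi u=w+\lambda\tau$ and the atom $v$ to $w+\lambda u+(1-\lambda)\varphi u=v-(1-\lambda)\tau$. Hence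
$$(1-\lambda)\big[F(w+\lambda\tau)-F(w)\big]=\lambda\big[F(v)-F(v-(1-\lambda)\tau)\big] . \tag{12}$$

**Step 5: $F$ is $C^2$ on slices $w+E$.** The purpose is to turn (12) into a differential equation. Divide (12) by $\lambda$ and let $\lambda\downarrow0$; note $v-\tau=w+\varphi u$. The right derivative of $F$ at $w$ in direction $\tau=u-\varphi u$ exists and equals $F(w+u)-F(w+\varphi u)$, which is continuous in $w$.

A continuous function $g$ on a line whose right derivative $g'_+$ is continuous is $C^1$. To see this, put $G(t)=g(t)-\int_0^tg'_+$; it is continuous with right derivative $0$. For $a<b$ and $\epsilon>0$ let $T$ be the largest number in $[a,b]$ with $|G(s)-G(a)|\le\epsilon(s-a)$ for all $s\in[a,T]$. If $T<b$, the vanishing right derivative at $T$ would extend the estimate beyond $T$. So $T=b$, and $\epsilon\to0$ shows that $G$ is constant.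

Since $I-\varphi$ is invertible on $E$, $\tau$ ranges over all of $E$. So on each slice $w+E$ all directional derivatives of $F$ exist and are continuous, $F$ is $C^1$ there, and
$$DF(w)(u-\varphi u)=F(w+u)-F(w+\varphi u)\qquad(u\in E) . \tag{13}$$
The right side is now $C^1$ in $w$ along slices, so $F$ is $C^2$ on slices.

**Step 6: $F$ is a polynomial of degree at most $2$ on each slice.** The purpose is to solve (13). Differentiate (13) in $w$ and in $u$, in direction $\xi\in E$:
$$D^2F(w)(u-\varphi u,\xi)=DF(w+u)\xi-DF(w+\varphi u)\xi ,$$
$$DF(w)(\xi-\varphi\xi)=DF(w+u)\xi-DF(w+\varphi u)\varphi\xi .$$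
Subtract the first from the second:
$$DF(w+\varphi u)(\xi-\varphi\xi)=DF(w)(\xi-\varphi\xi)-D^2F(w)(u-\varphi u,\xi) .$$
For fixed $w$ and $\xi$ the right side is affine in $u$. As $\varphi u$ and $\xi-\varphi\xi$ range over $E$, $DF$ is affine on $w+E$, which is the claim.

**Step 7: a line.** The purpose is to contradict the hypothesis on $X$. As $0\in S$, $E\subset S$. Take a unit vector $\tau\in E$ and put $c(s)=e(s\tau)$, $s\in\mathbb R$. For every $y\in X$ the function $s\mapsto d^2(y,c(s))$ is a polynomial of degree at most $2$ by Step 6. Since $d(x,c(s))=|s|$, we have $\big|d(y,c(s))-|s|\big|\le d(y,x)$, so its leading term is $s^2$. Now take $y=c(-r)$. The polynomial is non-negative and vanishes at $s=-r$, so $-r$ is a double root and the polynomial is $(s+r)^2$. Hence $d(c(-r),c(s))=|s+r|$ for all $r,s\in\mathbb R$, so $c$ is a line. This contradicts the assumption. So $\varphi=I$, and $\Phi=\mathrm{id}$ by Step 2. $\square$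

## Rigidity without lines and the classification for $\kappa=0$

*Proof of Theorem 2(b).* Suppose that $X$ contains no line. If $n=1$, then $X$ is a circle, a segment or a ray, since $\mathbb R$ is a line; Propositions 2 and 3 apply. If $n\ge2$, let $\Phi$ be any isometry of $\mathbb P_2(X)$. By Theorem 2(a) there is $h\in\mathrm{Iso}(X)$ such that $(h^{-1})_\#\circ\Phi$ fixes every Dirac mass. By Proposition 4 it is the identity, so $\Phi=h_\#$. A compact space is bounded and contains no line. $\square$

*Proof of Theorem 1.* If $\dim X=0$, then $X$ and $\mathbb P_2(X)$ are single points. Otherwise $X$ is compact, and (b) applies. $\square$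

*Proof of Theorem 2(c).* Let $\kappa=0$. If $X$ contains no line, $\mathbb P_2(X)$ is isometrically rigid by (b). If $X$ contains a line, then $X\cong\mathbb R\times Y$ by (F5), and by Proposition 1 the map $J$ is an isometry of $\mathbb P_2(X)$ that fixes every Dirac mass without being the identity. It is not a push-forward, so $\mathbb P_2(X)$ is not isometrically rigid. Finally, a product $\mathbb R\times Y$ contains the line $s\mapsto(s,y)$, so containing a line and being isometric to a product $\mathbb R\times Y$ are the same condition. $\square$
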